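
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{Undecidability of Weak Non-Interleaving Equivalences\\ for CCS without Restriction}


\begin{abstract}
We consider the processes of CCS without the restriction operator, given by finite guarded systems of equations. We prove that weak local cause equivalence, weak global cause equivalence and weak ST-equivalence are all undecidable on this class, so that the convergence hypothesis in the known decidability results for them cannot be dropped. A single reduction from the halting problem for two-counter machines handles the three equivalences at once. If the machine halts, then two processes are equivalent in all three senses; if it does not halt, they are not even weakly bisimilar. Hence every relation between the intersection of the three equivalences and weak bisimilarity is undecidable on this class.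
\end{abstract}

\section{Introduction}

\subsection{The question}

The processes studied here are built from prefixing, choice, parallel composition and recursion, where parallel components may synchronize on complementary actions. This is CCS without restriction, or Basic Parallel Processes (BPP) extended with communication. A state of such a process is essentially a multiset of sequential threads.

Interleaving equivalences such as weak bisimilarity see in which order actions can be performed and which choices remain open, but not whether actions are independent. For $b\ne\bar a$ they identify $a.0\parallel b.0$ with $a.b.0+b.a.0$. Non-interleaving equivalences see more.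
\begin{itemize}
\item In \emph{cause} semantics each visible action announces the set $\Gamma$ of earlier actions that caused it. After an $a$ identified by $l$, the action $b$ of $a.0\parallel b.0$ has cause set $\emptyset$, while that of $a.b.0+b.a.0$ has cause set $\{l\}$. \emph{Local} and \emph{global} causes differ in whether causality flows through communications. In $a.c.0\parallel\bar c.b.0$, after $a$ and the communication on $c$, the global cause set of $b$ is $\{l\}$ and the local one is $\emptyset$.
\item In \emph{ST-semantics} actions have a start and a finish. In $a.0\parallel b.0$ one may start $b$ while $a$ is still running; in $a.b.0+b.a.0$ one may not.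
\end{itemize}
The weak versions abstract from $\tau$-moves. Call a process \emph{h-convergent} if no process reachable from it can perform an infinite sequence of $\tau$-transitions. The following facts are the context of our question~\cite{source}; they are not used in the proofs.
\begin{enumerate}
\item[(a)] h-convergence is decidable.
\item[(b)] The strong versions of local cause, global cause and ST-equivalence are decidable.
\item[(c)] Weak local cause equivalence, weak global cause equivalence and weak ST-equivalence are decidable on h-convergent processes.
\end{enumerate}
The role of h-convergence is easy to see. A finite guarded system is finitely branching, so by K\"onig's lemma an h-convergent process has only finitely many $\tau^*$-derivatives, and a given move has finitely many weak answers. The process $G=\tau.(G\parallel C)$, in contrast, has infinitely many $\tau^*$-derivatives. It is noted in~\cite{source} that for arbitrary BPP processes these problems are still open, as is the problem for weak bisimulation equivalence. \emph{Are the three weak equivalences decidable on arbitrary processes of the class considered here?}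

In view of (b) and (c) one might hope so, since causes or durations give the equivalences more information to work with. The answer is no, for all three.

\subsection{The result}

Let $\approx_{lc}$, $\approx_{gc}$, $\approx_{ST}$ denote weak local cause, weak global cause and weak ST-equivalence on plain terms, and let $\approx$ be weak (interleaving) bisimilarity; precise definitions are in Section~\ref{sec:defs}. As is standard, we assume that there are enough action names: there are $12$ actions which together with their complements are $24$ distinct actions.

\begin{theorem}\label{thm:main}
There is a computable map sending a deterministic two-counter machine $\mathcal M$, started with zero counters, to a finite guarded system with two distinguished variables $X_0,Y_0$ such that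
\begin{itemize}
\item if $\mathcal M$ halts, then $X_0\approx_{lc}Y_0$, $X_0\approx_{gc}Y_0$ and $X_0\approx_{ST}Y_0$;
\item if $\mathcal M$ does not halt, then $X_0\not\approx Y_0$.
\end{itemize}
\end{theorem}

Each of $\approx_{lc},\approx_{gc},\approx_{ST}$ is contained in $\approx$ (Lemma~\ref{lem:containment}), which gives the following.

\begin{corollary}\label{cor:main}
Let $\sim$ be a relation on plain terms with
$\approx_{lc}\cap\approx_{gc}\cap\approx_{ST}\ \subseteq\ \sim\ \subseteq\ \approx$. Then the problem ``$X_0\sim Y_0$?'', whose input is two plain terms and a finite guarded system, is $\Sigma^0_1$-hard. In particular it is undecidable, and its complement is not recursively enumerable. This applies to $\approx_{lc}$, $\approx_{gc}$, $\approx_{ST}$, and to $\approx$ on this class.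
\end{corollary}

\begin{proof}
If $\mathcal M$ halts, then $X_0\sim Y_0$; if not, then $X_0\not\approx Y_0$, hence $X_0\not\sim Y_0$. So the map of Theorem~\ref{thm:main} reduces the halting problem to $\sim$. The set of non-halting machines is not recursively enumerable, so neither is the complement of $\sim$. For the last sentence use Lemma~\ref{lem:containment}.
\end{proof}

The construction uses synchronization essentially. Nothing is claimed about BPP without communication.

\subsection{The idea}

We view bisimilarity as a game: from a pair of states an \emph{attacker} chooses one side and makes a move, and a \emph{defender} must answer on the other side by a weak move with the same label; the states are equivalent iff the defender can go on forever. Counters are represented by numbers of parallel tokens. Since there is no restriction, tokens are visible, and the attacker may remove them at will by performing their actions. The construction neutralizes this interference where it hurts, by a ``swap'' explained in Section~\ref{sec:toy}, and exploits it elsewhere: tokens removed by the attacker implement a reset. The game then simulates a run of a counter program with resets, the defender choosing the initial counter value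 and resolving the nondeterminism. The defender wins iff the run can be made infinite, and infinite runs encode halting.

As long as the two sides are not identical, the defender's strategy keeps them in states in which every visible action has an empty cause set and leaves nothing behind that could act. This is why one strategy serves the three semantics, and why their extra information does not help to decide them.

\medskip
Section~\ref{sec:defs} gives the definitions and general lemmas. Section~\ref{sec:toy} shows the main gadget in its smallest case. Section~\ref{sec:reset} treats reset programs and Section~\ref{sec:system} defines the system. Sections~\ref{sec:sound} and~\ref{sec:complete} prove the two directions.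

\section{Processes and equivalences}\label{sec:defs}

\subsection{Terms and weak bisimilarity}

Fix a set $Act$ of visible actions with a complementation $a\mapsto\bar a$ satisfying $\bar{\bar a}=a$, and a silent action $\tau\notin Act$. Terms are
\[
t::=0\ \mid\ X\ \mid\ \mu.t\ \mid\ t+t\ \mid\ t\parallel t,\qquad \mu\in Act\cup\{\tau\},
\]
where the variables are defined by a finite system of equations $X\stackrel{def}{=}t_X$ (written $X=t_X$ below). The system is \emph{guarded}: every occurrence of a variable in each $t_X$ lies within the scope of a prefix. Transitions are those of CCS: $\mu.t\xrightarrow{\mu}t$; if $t\xrightarrow{\mu}t'$, then $t+u\xrightarrow{\mu}t'$, $u+t\xrightarrow{\mu}t'$, $t\parallel u\xrightarrow{\mu}t'\parallel u$ and $u\parallel t\xrightarrow{\mu}u\parallel t'$; a variable $X$ has the transitions of $t_X$; and if $t\xrightarrow{a}t'$ and $u\xrightarrow{\bar a}u'$, then $t\parallel u\xrightarrow{\tau}t'\parallel u'$.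

Write $\Rightarrow$ for $\xrightarrow{\tau}{}^{*}$. A symmetric relation $R$ is a \emph{weak bisimulation} if for $(P,Q)\in R$ every $P\xrightarrow{a}P'$ is answered by some $Q\Rightarrow\xrightarrow{a}\Rightarrow Q'$, and every $P\xrightarrow{\tau}P'$ by some $Q\Rightarrow Q'$, with $(P',Q')\in R$. The union of all weak bisimulations is $\approx$. By answering step by step, weak moves $\Rightarrow\xrightarrow{a}\Rightarrow$ and $\Rightarrow$ are then answered by weak moves as well; the same holds for the equivalences below.

\subsection{Local and global causes}

Let $\mathcal C$ be a countable set of causes, infinite so that a fresh one is always available. $BPP_l$ extends the syntax by annotated terms $K::P$ with $K\subseteq\mathcal C$ finite; a plain term is a $BPP_l$ term without causes. Visible transitions have the form $P\xrightarrow{a}_{\Gamma,l}P'$, where $\Gamma$ is the finite set of causes of this action and $l$ is a fresh cause, not occurring in $P$, that identifies it. The rules for \emph{local causes} (Kiehn) are: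
\begin{itemize}
\item $a.P\xrightarrow{a}_{\emptyset,l}\{l\}::P$;
\item if $P\xrightarrow{a}_{\Gamma,l}P'$, then $K::P\xrightarrow{a}_{K\cup\Gamma,l}K::P'$;
\item $+$, $\parallel$ and variables behave as usual, with $l$ fresh for the whole term;
\item $\tau.P\xrightarrow{\tau}P$; and if $P\xrightarrow{\tau}P'$, then $K::P\xrightarrow{\tau}K::P'$;
\item if $P\xrightarrow{a}_{\Gamma,l}P'$ and $Q\xrightarrow{\bar a}_{\Delta,k}Q'$, then $P\parallel Q\xrightarrow{\tau}P'[l\mapsto\emptyset]\parallel Q'[k\mapsto\emptyset]$: causes introduced by a communication are deleted.
\end{itemize}
For \emph{global causes} the last rule is replaced by $P\parallel Q\xrightarrow{\tau}P'[l\mapsto\Delta]\parallel Q'[k\mapsto\Gamma]$: in a communication causes are exchanged.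

In either semantics a \emph{weak cause bisimulation} is a symmetric relation $R$ on $BPP_l$ such that, for $(P,Q)\in R$: if $P\xrightarrow{a}_{\Gamma,l}P'$ with $l$ fresh for both $P$ and $Q$, then $Q\Rightarrow\xrightarrow{a}_{\Gamma,l}\Rightarrow Q'$ with $(P',Q')\in R$, with the same $a$, $\Gamma$ and $l$; and if $P\xrightarrow{\tau}P'$, then $Q\Rightarrow Q'$ with $(P',Q')\in R$. The unions of these relations are weak local and weak global cause equivalence.

It is convenient to avoid freshness and substitution. For finite $\Lambda\subseteq\mathcal C$ define $P\overset{a}{\longmapsto}_{\Gamma,\Lambda}P'$ by the rules for visible transitions, but with $a.P\overset{a}{\longmapsto}_{\emptyset,\Lambda}\Lambda::P$ for prefixes and without any freshness condition.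

\begin{lemma}\label{lem:nosubst}
\begin{enumerate}
\item[(i)] If $l$ does not occur in $P$, then $P\xrightarrow{a}_{\Gamma,l}P'$ iff $P\overset{a}{\longmapsto}_{\Gamma,\{l\}}P'$.
\item[(ii)] If $l$ does not occur in $P$, then $P\overset{a}{\longmapsto}_{\Gamma,\Lambda}P''$ iff $P''=P'[l\mapsto\Lambda]$ for some $P'$ with $P\xrightarrow{a}_{\Gamma,l}P'$.
\item[(iii)] The communications between $P$ and $Q$ in $P\parallel Q$ are exactly the moves $P\parallel Q\xrightarrow{\tau}P''\parallel Q''$ with $P\overset{a}{\longmapsto}_{\Gamma,\Lambda}P''$ and $Q\overset{\bar a}{\longmapsto}_{\Delta,\Lambda'}Q''$, where $\Lambda=\Lambda'=\emptyset$ for local causes, and $\Lambda=\Delta$, $\Lambda'=\Gamma$ for global causes.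
\end{enumerate}
Moreover, a $\tau$-move introduces no cause that does not already occur in the term.
\end{lemma}

\begin{proof}
The two sets of rules differ only in the prefix rule, which is used exactly once in the derivation of a visible move, and in the freshness condition, which is satisfied if $l$ does not occur in $P$. This gives (i). As $l$ does not occur in $P$ (nor in the plain terms $t_X$), it occurs in $P'$ only in the annotation $\{l\}$ created by that prefix rule, so $[l\mapsto\Lambda]$ replaces exactly this annotation by $\Lambda$; this gives (ii). Part (iii) is the communication rule rewritten by (ii). For the last statement, the only sets inserted by $\tau$-moves are $\emptyset$, $\Gamma$ and $\Delta$, and $\Gamma,\Delta$ consist of causes of the term.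
\end{proof}

\subsection{ST-semantics}

In ST-semantics (van Glabbeek--Vaandrager, Aceto--Hennessy) states are generated by $P::=t\mid F(a_l).t\mid P\parallel P$, where $t$ is a term, $a\in Act$ and each index $l$ occurs at most once. The component $F(a_l).t$ is an action $a$, identified by $l$, that has started but not finished. The transitions are $a.t\xrightarrow{a_l^+}F(a_l).t$ with $l$ fresh, $F(a_l).t\xrightarrow{a_l^-}t$, and $\tau$-moves and communications as in CCS, where started actions do not communicate; moves propagate through $+$, $\parallel$ and variables as usual. A \emph{weak ST-bisimulation} is a symmetric relation $R$ on states such that, for $(P,Q)\in R$, each move $P\xrightarrow{\lambda}P'$ with $\lambda=a_l^+$ ($l$ fresh for $P$ and $Q$) or $\lambda=a_l^-$ is answered by $Q\Rightarrow\xrightarrow{\lambda}\Rightarrow Q'$ with the same index, and each $P\xrightarrow{\tau}P'$ by $Q\Rightarrow Q'$, with $(P',Q')\in R$ in both cases. The union of these relations is weak ST-equivalence.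

It is convenient to extend the CCS transitions $\xrightarrow{a}$, which occur in communications, to all states by the usual rules, where $F(a_l).t$ has none.

\subsection{Structural congruence}

We want to read states as multisets of components. For cause semantics let $\equiv$ be the least equivalence closed under $\parallel$ and under $K::\cdot$ which contains associativity and commutativity of $\parallel$ and
\[
P\parallel 0\equiv P,\qquad K::0\equiv 0,\qquad \emptyset::P\equiv P .
\]
For ST-states and for interleaving semantics let $\equiv$ be generated, under closure by $\parallel$, by associativity, commutativity and $P\parallel0\equiv P$.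

\begin{lemma}\label{lem:cong}
If $P\equiv Q$ and $P$ makes a move to $P'$, then $Q$ makes a move with the same label to some $Q'\equiv P'$. Here the moves are $\overset{a}{\longmapsto}_{\Gamma,\Lambda}$ and $\xrightarrow{\tau}$ in the cause semantics, $\xrightarrow{a_l^{\pm}}$, $\xrightarrow{a}$ and $\xrightarrow{\tau}$ in ST-semantics, and $\xrightarrow{a}$ and $\xrightarrow{\tau}$ in interleaving semantics.
\end{lemma}

\begin{proof}
Induction on the generation of $P\equiv Q$, proving both directions at once, so that symmetry is trivial; reflexivity and transitivity are immediate.
\begin{itemize}
\item \emph{Associativity, commutativity.} A move of a product is a move of one component or a communication between two components. It can be made with the same data ($\Gamma,\Lambda$, or $\Gamma,\Delta$ for a communication) after regrouping.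
\item \emph{$P\parallel0\equiv P$ and $K::0\equiv0$.} The processes $0$ and $K::0$ have no moves, and $P\parallel 0$ moves to $P'\parallel0\equiv P'$ exactly when $P$ moves to $P'$.
\item \emph{$\emptyset::P\equiv P$.} $P\overset{a}{\longmapsto}_{\Gamma,\Lambda}P'$ holds iff $\emptyset::P\overset{a}{\longmapsto}_{\emptyset\cup\Gamma,\Lambda}\emptyset::P'$, and $\emptyset::P'\equiv P'$. The same correspondence holds for $\tau$.
\item \emph{Context $\cdot\parallel R$.} A move of $P\parallel R$ is a move of $P$ (use the hypothesis), a move of $R$ (trivial), or a communication. In the last case the hypothesis is applied to the move $P\overset{a}{\longmapsto}_{\Gamma,\Lambda}P'$ with the same $\Gamma$ and $\Lambda$ (in ST- and interleaving semantics, to $P\xrightarrow{a}P'$), so the part of $R$ is unchanged. In ST-semantics congruent states have the same indices, so an index that is fresh for one is fresh for the other.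
\item \emph{Context $K::\cdot$.} The context adds $K$ to $\Gamma$ and changes nothing else. \qedhere
\end{itemize}
\end{proof}

For a relation $R_0$ let $R_0^{\equiv}=\{(P,Q):P\equiv P_0,\ (P_0,Q_0)\in R_0,\ Q_0\equiv Q\}$.

\begin{lemma}\label{lem:upto}
Let $R_0$ be symmetric. Suppose that for $(P_0,Q_0)\in R_0$ every move $P_0\to P_0'$ is answered by a weak move with the same label from $Q_0$ to some $Q_0'$ with $(P_0',Q_0')\in R_0^{\equiv}$. Here, in the cause semantics, the visible moves are $\overset{a}{\longmapsto}_{\Gamma,\{l\}}$ for all $l$, and the answers are $\Rightarrow\overset{a}{\longmapsto}_{\Gamma,\{l\}}\Rightarrow$; in ST-semantics, the moves are $a_l^+$ with $l$ fresh for $P_0$ and $Q_0$, $a_l^-$, and $\tau$. Then $R_0^{\equiv}$ is a weak bisimulation of the respective kind.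
\end{lemma}

\begin{proof}
Let $P\equiv P_0$, $(P_0,Q_0)\in R_0$, $Q_0\equiv Q$. By Lemma~\ref{lem:cong} a move of $P$ is copied by $P_0$, the answer of $Q_0$ is copied step by step by $Q$, and the resulting pair is in $R_0^{\equiv}$. In the cause case let $P\xrightarrow{a}_{\Gamma,l}P'$ with $l$ fresh for $P$ and $Q$. By Lemma~\ref{lem:nosubst} this is $P\overset{a}{\longmapsto}_{\Gamma,\{l\}}P'$, and the copied answer is $Q\Rightarrow\overset{a}{\longmapsto}_{\Gamma,\{l\}}\Rightarrow Q'$. The cause $l$ stays fresh along the first $\tau$-moves, so this is $Q\Rightarrow\xrightarrow{a}_{\Gamma,l}\Rightarrow Q'$. In the ST case congruent states have the same indices, so freshness is preserved.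
\end{proof}

\subsection{Comparison with weak bisimilarity}

\begin{lemma}\label{lem:containment}
On plain terms $\approx_{lc},\approx_{gc},\approx_{ST}\ \subseteq\ \approx$.
\end{lemma}

\begin{proof}
\emph{Causes.} Let $|P|$ be $P$ with all annotations erased. By induction on derivations, $P\xrightarrow{a}_{\Gamma,l}P'$ implies $|P|\xrightarrow{a}|P'|$, and if $|P|\xrightarrow{a}p$, then for every fresh $l$ there are $\Gamma,P'$ with $P\xrightarrow{a}_{\Gamma,l}P'$ and $|P'|=p$. The same holds for $\tau$, because substitutions of causes do not affect the erasure. So $\{(|P|,|Q|): P,Q\text{ weakly cause equivalent}\}$ is a weak bisimulation: given $|P|\xrightarrow{a}p$, choose $l$ fresh for $P$ and $Q$, let $Q$ answer, and erase.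

\emph{ST.} The point is that $\tau$-moves between a start and its finish can be moved before the start:

$(*)$ \emph{If $U\xrightarrow{a_l^+}U_1\xrightarrow{\mu}U_2$ with $\mu\in Act\cup\{\tau\}$, then $U\xrightarrow{\mu}U'\xrightarrow{a_l^+}U_2$ for some $U'$.}

\noindent We use induction on the derivation of the first move. If $U=a.t$, then $U_1=F(a_l).t$ has no $\mu$-move. If $U$ is a sum or a variable, apply the induction hypothesis to the summand or body. Let $U=V\parallel Z$ with $V\xrightarrow{a_l^+}V_1$ (the other case is symmetric). If the $\mu$-move is one of $V_1$, use induction; if it is one of $Z$, the two moves commute. If it is a communication $V_1\xrightarrow{b}V_2$, $Z\xrightarrow{\bar b}Z_2$, then by induction $V\xrightarrow{b}V'\xrightarrow{a_l^+}V_2$, so $U\xrightarrow{\tau}V'\parallel Z_2\xrightarrow{a_l^+}V_2\parallel Z_2$.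

Moreover, for $l$ fresh, $U\xrightarrow{a}U_2$ iff $U\xrightarrow{a_l^+}\xrightarrow{a_l^-}U_2$. This follows by induction on derivations, because the only component with index $l$ is the one created by the start.

Let $P\approx_{ST}Q$ be plain and $P\xrightarrow{a}P'$. Then $P\xrightarrow{a_l^+}\xrightarrow{a_l^-}P'$ with $l$ fresh, so $Q\Rightarrow\xrightarrow{a_l^+}\Rightarrow\xrightarrow{a_l^-}\Rightarrow Q'$ with $P'\approx_{ST}Q'$. Here $Q'$ is plain, since the only started action is finished. By $(*)$ the $\tau$-moves between start and finish can be moved before the start, so $Q\Rightarrow\xrightarrow{a}\Rightarrow Q'$. The clause for $\tau$-moves is the same in both definitions. So $\approx_{ST}$, restricted to plain terms, is a weak bisimulation.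
\end{proof}

\section{The smallest case: a decrement}\label{sec:toy}

From now on parallel products are written by juxtaposition and powers, modulo $\equiv$. This section works in interleaving semantics and is not used later, but it shows the three devices of the construction: freezing, swaps and marks.

Let a counter be the number of parallel copies of a token $C=k.0$. To decrement it, a process consumes a token by a communication via $\bar k$. How can the attacker force the defender to pay one token, no more and no less, while the attacker is able to remove tokens by visible $k$-moves? We let the defender pay on one side first and on the other side later. In between, the sides are $MC^{h+1}$ and $NC^{h}$, where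
\begin{align*}
M&=\tau.0+\tau.L+\tau.S[M]+\tau.\hat S[N],\\
N&=\tau.C+\tau.(LC)+\tau.(S[M]\,C)+\tau.(\hat S[N]\,C)+\tau.A,
\end{align*}
with a \emph{tick} $A=a.0$, a \emph{mark} $E=k.0+x.0$, and
\[
L=\bar k.A,\qquad S[M]=\bar k.(ME),\qquad S[N]=\bar k.(NE),\qquad \hat S[N]=\bar k.S[N].
\]
So whatever $M$ can do, $N$ can do while returning the missing token; in addition $N$ may go on to $A$, and then $M$ must pay through $L$.

\begin{proposition}\label{prop:toy}
For $g,h\ge0$: $MC^g\approx NC^h$ if and only if $g=h+1$.
\end{proposition}

\begin{proof}
\emph{If.} The identical pairs together with all pairs $(MC^{h+1},NC^h)$ in both orders form a weak bisimulation modulo $\equiv$: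
\begin{itemize}
\item The moves $M\to T$ and $N\to TC$, for $T\in\{0,L,S[M],\hat S[N]\}$, answer each other: both sides become $TC^{h+1}$.
\item $N\to A$, giving $C^hA$, is answered by $M\to L$ and a communication, giving $C^hA$.
\item A visible $k$ on the left gives $MC^h$. The right answers by $N\to S[M]\,C$ and a communication, which leads to $MEC^h$, and then lets $E$ perform $k$: identical.
\item A visible $k$ on the right gives $NC^{h-1}$. The left answers by $M\to\hat S[N]$ and two communications, which lead to $NEC^{h-1}$, and then lets $E$ perform $k$: identical.
\end{itemize}

\emph{Only if.} We have $MC^g\to C^g$ by the summand $\tau.0$. So $NC^h\Rightarrow\psi\approx C^g$ for some $\psi$. The state $C^g$ cannot perform $\bar k$, even weakly, whereas each of $M,N,L,S[M],S[N],\hat S[N]$ can. So $\psi$ consists of copies of $C,E,A$. Since $C^g$ can perform neither $x$ nor $a$, and exactly $g$ consecutive $k$'s, $\psi=C^g$. Suppose that on the way from $NC^h$ to $\psi$ some communication of $S[M]$ or $S[N]$ took place, and consider the last one. It produced a mark. This mark could only be consumed later by $\hat S[N]$, after which a communication of $S[N]$ must follow, or by $L$, which leaves a tick in $\psi$. Both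 are impossible, so the mark is in $\psi$, a contradiction. Hence there was no such communication, and no tick was produced. So the only step was $N\to C$, and $\psi=C^{h+1}$.
\end{proof}

The three devices are the following.

\emph{Freezing.} The summand $\tau.0$ of $M$ (and its counterpart in $N$) lets the attacker discard the control. What remains has no $\tau$-moves, so the defender must reach \emph{exactly} the same multiset of tokens.

\emph{Swaps.} The passage through $S[M]$ or $\hat S[N]$ lets the defender answer a visible $k$ by becoming identical to the attacker. If the summands with $S[M]$ and $\hat S[N]$ are deleted from $M$ and $N$, the defender loses from $MC$ against $N$. Indeed, $MC\xrightarrow{k}M$ can then be answered only by a state $0$ or $L$ (reached via $N\to C$ or $N\to LC$). But $M\not\approx 0$, since $M$ can weakly do $\bar k$; and $M\not\approx L$, since $M$ can move to $0$, while $L$ has no $\tau$-move and $L\not\approx0$.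

\emph{Marks.} A swap replaces a token by a mark $E=k.0+x.0$. If this mark is used up at once, to answer a visible $k$, nothing remains of it; otherwise its $x$ betrays the swap. If swaps returned an ordinary token $C$ instead, they could be made without a trace. But two states that can reach each other by $\tau$-steps are weakly bisimilar. For example, with such swaps the states $X_q\gamma$ and $Y_q\gamma$ of Section~\ref{sec:system} would be bisimilar, whatever the program does, as soon as $\gamma$ contains a token available for swapping, and nothing would be enforced.

\section{Reset programs}\label{sec:reset}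

What the attacker can do by removing visible tokens is to decrease a counter, possibly to zero. This is why the programs to be simulated have resets instead of zero tests.

A \emph{reset program} has counters $1,\dots,m$ with $m\ge2$, finitely many states, a start state $q_0$, and exactly one instruction for each state $q$. With $\gamma\in\mathbb N^m$ the vector of counter values and $e_i$ the $i$-th unit vector, the instructions are:
\begin{itemize}
\item $inc_i\to q'$: $\gamma$ becomes $\gamma+e_i$;
\item $dec_i\to q'$: if $\gamma_i\ge1$, then $\gamma$ becomes $\gamma-e_i$; if $\gamma_i=0$, the run is stuck;
\item $res_i\to q'$: $\gamma$ becomes $\gamma[i:=0]$;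
\item $choice(q_1,q_2)$: continue in $q_1$ or in $q_2$, with $\gamma$ unchanged.
\end{itemize}
Let $W$ be the set of all $(q,\gamma)$ from which there is an infinite run. $W$ is upward closed in $\gamma$, since with larger counters the same instructions and choices remain possible.

A reset can play the role of a zero test: a program that resets a nonzero counter loses tokens, and if the total number of tokens never grows, this can happen only finitely often in an infinite run. The next lemma makes this precise. The number $n$ of initial tokens must be guessed, because it bounds the length of the simulated computation.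

\begin{lemma}\label{lem:reset}
From a two-counter machine $\mathcal M$ one can compute a reset program with $m=4$ such that $\mathcal M$, started with zero counters, halts iff $(q_0,ne_1)\in W$ for some $n$.
\end{lemma}

\begin{proof}
The counters are $r$ (number $1$, the reserve), $c_1,c_2$ (the counters of $\mathcal M$) and $s$ (the number of simulated steps). Each instruction of $\mathcal M$ becomes a short piece of program. A non-halting instruction begins with $dec_r;\,inc_s$ and continues as follows.
\begin{itemize}
\item For ``$c_h{+}{+}$, goto $\ell'$'': $dec_r;\ inc_{c_h}$; goto $\ell'$.
\item For ``if $c_h=0$ goto $\ell'$, else $c_h{-}{-}$ and goto $\ell''$'': a choice between [$res_{c_h}$; goto $\ell'$] and [$dec_{c_h};\ inc_r$; goto $\ell''$].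
\end{itemize}
The halting instruction becomes the \emph{restart routine}: for $u=s,c_1,c_2$ in turn, loop through a choice between [$dec_u;\ inc_r$; repeat the loop] and [$res_u$; leave the loop]; finally go to the first instruction $\ell_1$. The start state $q_0$ is the entry of $\ell_1$.

\emph{Suppose $\mathcal M$ halts after $T$ steps.} Take $n=2T$ and always choose truthfully, in the restart routine leaving a loop exactly when $u=0$. Then no reset loses tokens and the total is $2T$ between simulated instructions. After $t<T$ steps of a round, $s=t$ and $c_1+c_2\le t$, so $r\ge2T-2t\ge2$, and the at most two $dec_r$ of the next instruction are not stuck. The restart routine restores $r=2T$ and zeros elsewhere. So the run is infinite.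

\emph{Conversely,} consider an infinite run from $(q_0,ne_1)$. Every $inc$ immediately follows a $dec$. So the total number of tokens, plus $1$ between a $dec$ and its $inc$, never increases, and each $res_i$ lowers it by the current value of counter $i$. Hence from some point on every reset meets a zero counter; consider this tail. Each simulated instruction increases $s$, which is bounded by the total and decreases only in the restart routine, and each loop of the routine terminates because its iterations decrease $u$. So the routine is completed infinitely often. At the end of a completion lying entirely in the tail, $s=c_1=c_2=0$, because the loop for $u$ is left when $u=0$ and the later loops do not increase $u$. From then on the zero branch is taken only when $c_h=0$, and the other branch only when $c_h\ge1$. So the run performs the true computation of $\mathcal M$ from its initial configuration. The routine is reached again, so $\mathcal M$ halts.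
\end{proof}

\section{The system}\label{sec:system}

Fix a reset program with $m$ counters. The visible names used are $k_i,x_i$ for $1\le i\le m$ and $a,b_1,b_2,b_3$; for $m=4$ these are $12$ names. Of the co-names only the $\bar k_i$ are used. Throughout, $h\in\{1,2\}$. We assume that $0$ is not a program state, so that the variables with index $0$ introduced below are new.

\paragraph{Tokens.} These are the counter tokens $C_i=k_i.0$, the marks $E_i=k_i.0+x_i.0$, and the ticks $A=a.0$, $B_1=b_1.0$, $B_2=b_2.0$, $B_3=b_3.0$. The product $\prod_iC_i^{\gamma_i}$ is written $\gamma$. All other variables are called \emph{controls}. Tokens $C_i$ and $E_i$ are said to have index $i$.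

\paragraph{Swaps.} For certain controls $Z$ and indices $j$ we use the control
\[
S_j[Z]=\bar k_j.(Z\,E_j).
\]

\paragraph{Main part.} A pair $X_q\gamma,\,Y_q\gamma$ represents the program configuration $(q,\gamma)$. The attacker is to be forced to execute the instruction at $q$, and the defender to follow; each stage emits a tick, so that the attacker, by performing the tick, can insist that the defender takes this stage too. Let
\[
J_q=\{1,\dots,m\}\setminus\{i\}\ \text{ if $q$ has an instruction $res_i\to q'$},\qquad J_q=\{1,\dots,m\}\ \text{ otherwise.}
\]
So $J_q\neq\emptyset$, as $m\ge2$. The common summands of $X_q$ and $Y_q$ that allow freezing and swapping are those of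
\[
U_q=\tau.0+\sum_{j\in J_q}\bigl(\tau.S_j[X_q]+\tau.S_j[Y_q]\bigr).
\]
Here $U_q$, like $U'_q$ below, is not a variable but an abbreviation for the displayed sum.

\emph{Increment}, $inc_i\to q'$: both sides create a token.
\[
X_q=U_q+\tau.(X_{q'}C_iA),\qquad Y_q=U_q+\tau.(Y_{q'}C_iA).
\]

\emph{Reset}, $res_i\to q'$: nothing is done by the controls. Since $i\notin J_q$, a visible $k_i$ cannot be neutralized by a swap, so the attacker can delete the tokens $C_i$ one by one before going on. If the attacker does not delete all of them, this does not hurt the defender, because $W$ is upward closed.
\[
X_q=U_q+\tau.(X_{q'}A),\qquad Y_q=U_q+\tau.(Y_{q'}A).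
\]
For the other instructions $J_q$ must be everything; otherwise the attacker could, for example, delete the tokens needed for a later decrement.

\emph{Choice}, $choice(q_1,q_2)$: the attacker has to play $X_q\to M_qA$, since after every other move the defender can make the two sides identical. The defender chooses $h$ by answering $Y_q\to N_{q,h}A$. From $M_q$ against $N_{q,h}$, the branch $q_h$ leads to $X_{q_h}$ against $Y_{q_h}$, and the other branch leads to identical states.
\begin{align*}
X_q&=U_q+\tau.(M_qA)+\tau.(N_{q,1}A)+\tau.(N_{q,2}A),\\
Y_q&=U_q+\tau.(N_{q,1}A)+\tau.(N_{q,2}A),\\
M_q&=U'_q+\tau.(X_{q_1}B_1)+\tau.(X_{q_2}B_2),\\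
N_{q,h}&=U'_q+\tau.(Y_{q_h}B_h)+\tau.(X_{q_{3-h}}B_{3-h}),\\
U'_q&=\tau.0+\sum_{j=1}^m\bigl(\tau.S_j[M_q]+\tau.S_j[N_{q,1}]+\tau.S_j[N_{q,2}]\bigr).
\end{align*}

\emph{Decrement}, $dec_i\to q'$: this is the gadget of Section~\ref{sec:toy}. The $Y$-side pays a token through $K_q$, and the $X$-side pays later through $L_q$.
\begin{align*}
X_q&=U_q+\tau.(M_qA)+\tau.K_q, & Y_q&=U_q+\tau.K_q,\\
K_q&=\bar k_i.(N_qA), & L_q&=\bar k_i.(X_{q'}A),\\
M_q&=\sum_{T\in Com_q}\tau.T, & N_q&=\sum_{T\in Com_q}\tau.(T\,C_i)+\tau.(Y_{q'}A),
\end{align*}
where $Com_q=\{0,L_q\}\cup\{S_j[M_q],\hat S_j[N_q]:1\le j\le m\}$ and $\hat S_j[N_q]=\bar k_i.S_j[N_q]$.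

\paragraph{Initial part.} The defender chooses $n$ by means of the divergent control $G$.
\begin{align*}
X_0&=\tau.(M_0A)+\tau.G,& Y_0&=\tau.G,\\
G&=\tau.(GC_1)+\tau.(N_0A), & \Theta&=\tau.(\Theta C_1),\\
M_0&=\tau.(DB_1)+\tau.H+\tau.(\Theta B_3), & D&=\bar k_1.D+\tau.(DC_1)+\tau.(X_{q_0}A),\\
N_0&=\tau.(DB_1)+\tau.H+\tau.(\Theta B_3)+\tau.(Y_{q_0}B_1A), & H&=\bar k_1.H+\tau.(HC_1)+\tau.(N_0E_1).
\end{align*}
The intended play leads to $M_0$ against $N_0C_1^n$, then to $X_{q_0}C_1^n$ against $Y_{q_0}C_1^n$, the left side generating its $n$ tokens in $D$. The controls $D$ and $H$ can adjust the number of tokens $C_1$ arbitrarily, and $H$, which serves to answer visible $k_1$-moves, leaves a mark, like a swap. Since $M_0$ and $N_0C_1^n$ in general have different numbers of tokens, there is no freezing summand here. Its place is taken by $\Theta$, which is insensitive to the number of $C_1$'s but not to marks or ticks.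

The system is finite and guarded.

\section{An infinite run gives equivalence}\label{sec:sound}

\begin{proposition}\label{prop:sound}
If $(q_0,ne_1)\in W$ for some $n$, then $X_0\approx_{lc}Y_0$, $X_0\approx_{gc}Y_0$ and $X_0\approx_{ST}Y_0$.
\end{proposition}

Below, $\delta$ is any multiset of ticks. In the ST case, $\mathsf J$ is any product of components $F(c_l).0$ with $c$ a visible name and distinct indices; it is the same on both sides of a pair. In the cause cases $\mathsf J=0$. Let $R_0$ be the symmetric closure of the set of the following pairs.
\begin{enumerate}
\item[(1)] $(P,P)$, for all $P$;
\item[(2)] $(X_q\gamma\delta\mathsf J,\ Y_q\gamma\delta\mathsf J)$ with $(q,\gamma)\in W$;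
\item[(3)] $(M_q\gamma\delta\mathsf J,\ N_{q,h}\gamma\delta\mathsf J)$ with $q$ a $choice(q_1,q_2)$ state and $(q_h,\gamma)\in W$;
\item[(4)] $(M_q\gamma C_i\delta\mathsf J,\ N_q\gamma\delta\mathsf J)$ with $q$ a $dec_i\to q'$ state and $(q',\gamma)\in W$;
\item[(5)] $(X_0,Y_0)$;
\item[(6)] $(M_0\delta\mathsf J,\ N_0C_1^n\delta\mathsf J)$ with $(q_0,ne_1)\in W$;
\item[(7)] $(\Theta C_1^u\delta\mathsf J,\ \Theta C_1^v\delta\mathsf J)$ with $u,v\ge0$.
\end{enumerate}
We show that $R_0$ satisfies the hypothesis of Lemma~\ref{lem:upto} in each of the three semantics; this proves Proposition~\ref{prop:sound}.

\paragraph{Why one case analysis suffices.} Pairs of type (1) are trivial. In pairs (2)--(7) no component is annotated, the only tokens besides ticks are $C$'s, and the controls ($X_q,Y_q,M_q,N_{q,h},N_q,X_0,Y_0,M_0,N_0,\Theta$) have only $\tau$-prefixes. Tokens do not communicate with each other. So the moves to be answered are $\tau$-moves of the control, visible moves (in ST: starts) of tokens, and, in ST, finishing moves of components of $\mathsf J$. A finishing move turns $F(c_l).0$ into $0$; it is mirrored, and the pair keeps its type. In the answers to visible moves below, all $\tau$-moves precede the visible move,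 and the following holds.
\begin{itemize}
\item \emph{Causes.} A visible move of an unannotated $c.0$, or of $E_j$ via $k_j$, has $\Gamma=\emptyset$ and residual $\{l\}::0\equiv0$. A communication of an unannotated token of index $j$ via $k_j$ with an unannotated control that becomes $T$ has $\Gamma=\Delta=\emptyset$; hence by Lemma~\ref{lem:nosubst}(iii) it gives $\emptyset::0\parallel\emptyset::T\equiv T$, for local and for global causes alike. So all states arising in the case analysis are unannotated modulo $\equiv$, and all cause sets of its visible moves are $\emptyset$.
\item \emph{ST.} Starting $k_j$ on $C_j$ and starting it on $E_j$ with the same index $l$ leave the same component $F((k_j)_l).0$, which joins $\mathsf J$ on both sides. A start on a tick leaves $F(c_l).0$ likewise. Communications are as in CCS.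
\end{itemize}
So in all three semantics we may treat a visible move of a token as its removal. ``Do $k_j$'' means the visible move (or start) with the given $l$; ``identical'' means that a pair of type (1) modulo $\equiv$ is reached; ``left'' and ``right'' refer to the pairs as listed. Visible moves of ticks are mirrored, and the pair keeps its type. Factors $\delta,\mathsf J$ are omitted.

\paragraph{Type (2), visible $k_j$, $j\in J_q$.} A move on the left gives $X_q(\gamma-e_j)$. Right: $Y_q\to S_j[X_q]$, communicate with a $C_j$, which gives $X_q(\gamma-e_j)E_j$, and let $E_j$ do $k_j$. Identical. A move on the right gives $Y_q(\gamma-e_j)$. Left: $X_q\to S_j[Y_q]$, communicate with a $C_j$, and let $E_j$ do $k_j$. Identical.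

\paragraph{Type (2), visible $k_i$ at a $res_i\to q'$ state.} Mirror it. The new pair is of type (2), since $(q,\gamma-e_i)\in W$ iff $(q',\gamma[i:=0])\in W$ iff $(q,\gamma)\in W$.

\paragraph{Type (2), $\tau$-moves.} The summands of $U_q$ are mirrored, giving identical states. The other moves are as follows.
\begin{itemize}
\item $inc_i\to q'$: mirror; $(q',\gamma+e_i)\in W$, type (2).
\item $res_i\to q'$: mirror; $(q',\gamma[i:=0])\in W$, hence $(q',\gamma)\in W$ as $W$ is upward closed; type (2).
\item $choice(q_1,q_2)$: some $h$ has $(q_h,\gamma)\in W$. Answer $X_q\to M_qA$ by $Y_q\to N_{q,h}A$ for this $h$; type (3). The moves to $N_{q,1}A$ and $N_{q,2}A$ are common to both sides: identical.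
\item $dec_i\to q'$: here $\gamma_i\ge1$ and $(q',\gamma-e_i)\in W$. Answer $X_q\to M_qA$ by $Y_q\to K_q$ and a communication with a $C_i$, giving $N_q(\gamma-e_i)A$; type (4). The move to $K_q$ is common: identical.
\end{itemize}

\paragraph{Type (3).} The summands of $U'_q$ are common: identical. $M_q\to X_{q_h}B_h$ and $N_{q,h}\to Y_{q_h}B_h$ answer each other; type (2). $M_q\to X_{q_{3-h}}B_{3-h}$ and $N_{q,h}\to X_{q_{3-h}}B_{3-h}$ answer each other: identical. A visible $k_j$ on the left gives $M_q(\gamma-e_j)$. Right: $N_{q,h}\to S_j[M_q]$, communicate with a $C_j$, and $E_j$ does $k_j$: identical. A visible $k_j$ on the right gives $N_{q,h}(\gamma-e_j)$. Left: $M_q\to S_j[N_{q,h}]$, communicate with a $C_j$, and $E_j$ does $k_j$: identical.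

\paragraph{Type (4).} For $T\in Com_q$ the moves $M_q\to T$ and $N_q\to TC_i$ answer each other: both sides become $T\gamma C_i$, identical. $N_q\to Y_{q'}A$ is answered by $M_q\to L_q$ and a communication with a $C_i$, giving $X_{q'}\gamma A$; type (2). A visible $k_j$ on the left gives $M_q(\gamma+e_i-e_j)$. Right: $N_q\to S_j[M_q]\,C_i$; there is a $C_j$ among the tokens $\gamma+e_i$, and a communication with it gives $M_q(\gamma+e_i-e_j)E_j$; then $E_j$ does $k_j$: identical. A visible $k_j$ on the right gives $N_q(\gamma-e_j)$. Left, with tokens $\gamma+e_i$: $M_q\to\hat S_j[N_q]$, communicate with a $C_i$ and then, at $S_j[N_q]$, with a $C_j$, giving $N_q(\gamma-e_j)E_j$; then $E_j$ does $k_j$: identical.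

\paragraph{Type (5).} Choose $n$ with $(q_0,ne_1)\in W$; this is where the hypothesis is used. Answer $X_0\to M_0A$ by $Y_0\to G\Rightarrow GC_1^n\to N_0C_1^nA$; type (6). The move to $G$ is common: identical.

\paragraph{Type (6).}
\begin{itemize}
\item $M_0\to DB_1$ or $M_0\to H$: the right makes the same move and then removes its $n$ tokens by $n$ communications with the summand $\bar k_1.D$ or $\bar k_1.H$: identical.
\item $N_0\to DB_1$ or $N_0\to H$: the left makes the same move and then emits $n$ tokens $C_1$: identical.
\item $M_0\to\Theta B_3$ and $N_0\to\Theta B_3$ answer each other; type (7).
\item $N_0\to Y_{q_0}B_1A$: the left does $M_0\to DB_1$, emits $n$ tokens $C_1$, and does $D\to X_{q_0}A$, giving $X_{q_0}C_1^nB_1A$; type (2).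
\item Visible $k_1$ on the right (so $n\ge1$) gives $N_0C_1^{n-1}$. The left does $M_0\to H$, emits $n-1$ tokens $C_1$, does $H\to N_0E_1$, and $E_1$ does $k_1$: identical.
\end{itemize}

\paragraph{Type (7).} A $\tau$-move is answered by doing nothing; type (7). A visible $k_1$ is answered by emitting a $C_1$ if there is none and doing $k_1$; type (7).

\medskip
This completes the proof of Proposition~\ref{prop:sound}.\hfill$\square$

\section{Equivalence gives an infinite run}\label{sec:complete}

\begin{proposition}\label{prop:complete}
If $X_0\approx Y_0$, then $(q_0,ne_1)\in W$ for some $n$.
\end{proposition}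

The idea is this. The attacker carries out the instruction at $q$ on one side, performs the tick, and may then threaten to freeze. So the answer must lead to a state that can freeze to the same multiset of counter tokens. A swap made by the defender would leave a mark in this multiset. Hence the defender must carry out the same instruction without swaps, or, in the decrement gadget, without a swap that shows.

We work in interleaving semantics modulo $\equiv$ (Lemma~\ref{lem:cong}). Call a state \emph{regular} if it is a multiset of tokens together with at most one control. Every right-hand side of a control is a sum of prefixes $\mu.T$ with $T$ regular, and tokens evolve to $0$. So regular states are closed under all transitions, and all states below are regular. A regular state without control is called \emph{frozen}. Tokens perform only names, so they do not communicate with each other. Hence a $\tau$-step is either a $\tau$-prefix of the control or a communication of the control, via some $\bar k_i$, with a $C_i$ or an $E_i$. In particular $\tau$-steps never remove ticks, frozen states have no $\tau$-steps, and a visible move labeled by a name is a move of a token.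

\subsection{Freezing is exact}

\begin{lemma}\label{lem:frozen}
\begin{enumerate}
\item[(i)] Weakly bisimilar frozen states are equal as multisets.
\item[(ii)] A regular non-frozen state is never weakly bisimilar to a frozen one.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Frozen states have no $\tau$-moves, so the maximal numbers of consecutive actions $x_i$, $k_i$, $a$, $b_1,b_2,b_3$ agree. They are $\#E_i$, $\#C_i+\#E_i$, $\#A$, and $\#B_1,\#B_2,\#B_3$.

(ii) A frozen state can never perform a $\bar k_j$, and it can perform only boundedly many visible actions. Every control other than $\Theta$ can perform some $\bar k_j$, possibly after $\tau$-steps that need no tokens: $X_q,Y_q$ via $S_j[X_q]$, as $J_q\ne\emptyset$; $M_q,N_{q,h},N_q$ via $S_1[M_q]$; $X_0$ and $Y_0$ via $G\to N_0A$ and $N_0\to DB_1$, and so also $G$ and $N_0$; $M_0$ via $D$; all others directly. A state with control $\Theta$ can perform arbitrarily many $k_1$.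
\end{proof}

\begin{lemma}[Exactness]\label{lem:exact}
Let $s\approx t$ be regular, $s$ non-frozen and $s\Rightarrow\varphi$ with $\varphi$ frozen. Then $t$ is non-frozen and $t\Rightarrow\varphi$.
\end{lemma}

\begin{proof}
$t$ is non-frozen by Lemma~\ref{lem:frozen}(ii). There is $\psi$ with $t\Rightarrow\psi\approx\varphi$; it is frozen by Lemma~\ref{lem:frozen}(ii) and equal to $\varphi$ by Lemma~\ref{lem:frozen}(i).
\end{proof}

Call a multiset of $C$'s \emph{pure}. In the arguments below the attacker lets one side make a stage of the program and perform its tick, or remove a token. The following lemma says what the answer looks like.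

\begin{lemma}[Tracing]\label{lem:trace}
Let $s\approx t$ be regular, $t$ without ticks, and let $s\Rightarrow\xrightarrow{z}s'$ for a name $z$, where $s'$ is non-frozen and $s'\Rightarrow\varphi$ for a pure frozen $\varphi$. Then there is a path
\[
t\Rightarrow\xrightarrow{z}\Rightarrow t'\Rightarrow\varphi
\]
with $t'\approx s'$ and $t'$ non-frozen. If $z$ is the name of a tick, then exactly one tick is emitted on this path; it has the name $z$ and is emitted and used before $t'$. If $z=k_i$, then no tick is emitted.
\end{lemma}

\begin{proof}
Since $s\approx t$, there is $t'\approx s'$ with $t\Rightarrow\xrightarrow{z}\Rightarrow t'$; by Lemma~\ref{lem:exact} it is non-frozen and $t'\Rightarrow\varphi$. The only visible move on the path is $z$, and $\tau$-steps never remove ticks. As $\varphi$ has no ticks, the only tick that can be emitted is one used for $z$. If $z$ is the name of a tick, one must be emitted, as $t$ has no ticks.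
\end{proof}

\subsection{Phases, swaps and marks}

Call $X_q,Y_q,M_q,N_q,N_{q,h}$, for program states $q$, \emph{main controls}. The phase $\mathrm{Ph}_q$ consists of $X_q$, $Y_q$, $S_j[X_q]$, $S_j[Y_q]$ for $j\in J_q$, and $K_q$ if $q$ is a $dec$ state. The phase $\mathrm{Ph}'_q$ exists for $choice$ and $dec$ states: in the first case it consists of $M_q,N_{q,1},N_{q,2}$ and the swap controls $S_j[\cdot]$ of these; in the second case of $M_q$, $N_q$, $S_j[M_q]$, $\hat S_j[N_q]$, $S_j[N_q]$ and $L_q$. By inspection of the equations, a $\tau$-step of a state with control in a phase is of one of these kinds:
\begin{itemize}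
\item a \emph{freezing step}: a main control disappears (and $N_q$ leaves a $C_i$);
\item a \emph{selection}: a main control becomes some $S_j[Z]$, $\hat S_j[N_q]$, $K_q$ or $L_q$ (and $N_q$ leaves a $C_i$);
\item a \emph{preparation}: $\hat S_j[N_q]$ communicates and becomes $S_j[N_q]$;
\item a \emph{swap}: $S_j[Z]$ communicates and becomes $Z\,E_j$;
\item a \emph{tick step}: a step that emits a tick. It emits exactly one. It is called \emph{paying} if it is the communication of $K_q$ or $L_q$.
\end{itemize}
We shall use the following facts.
\begin{enumerate}
\item[(F1)] Apart from freezing steps, only tick steps leave a phase. They lead from $\mathrm{Ph}_q$ to $\mathrm{Ph}_{q'}$ at $inc$ and $res$ states and to $\mathrm{Ph}'_q$ at $choice$ and $dec$ states; and from $\mathrm{Ph}'_q$ to $\mathrm{Ph}_{q'}$ for a program successor state $q'$. After a tick step the control is a main control.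
\item[(F2)] From $S_j[Z]$ the only $\tau$-step is a swap, from $\hat S_j[N_q]$ it is a preparation, after which the next $\tau$-step can only be a swap, and from $K_q,L_q$ it is a tick step. So if a path of $\tau$-steps and visible moves of tokens starts with a main control, ends frozen, and contains neither a swap nor a tick step, then its only $\tau$-step is the freezing step of that main control.
\item[(F3)] A swap consumes one token of index $j$, possibly a mark, and emits one mark; so it does not decrease the number of marks, which is positive afterwards. Freezing steps, selections and non-paying tick steps consume no token. Hence on a path that starts in a phase and has no preparations, no paying tick steps and no visible moves of marks, the number of marks never decreases; if such a path ends without marks, then it contains no swap, and no mark is ever present on it.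
\item[(F4)] Preparations and paying tick steps occur only at $dec$ states $q$: preparations in $\mathrm{Ph}'_q$, paying tick steps from $K_q$ in $\mathrm{Ph}_q$ and from $L_q$ in $\mathrm{Ph}'_q$.
\end{enumerate}

\subsection{One program step}

Let $\mathcal E=\{(q,\gamma):X_q\gamma\approx Y_q\gamma\}$, where $\gamma$ stands for a pure multiset.

\begin{lemma}\label{lem:step}
Every $(q,\gamma)\in\mathcal E$ has a program successor in $\mathcal E$. Hence $\mathcal E\subseteq W$.
\end{lemma}

\begin{proof}
The second statement follows by iterating the first. For the first we treat the four kinds of instructions. Each path below is one given by Lemma~\ref{lem:trace}. A visible move named after a tick is performed by a tick, never by a mark.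

\smallskip
\textbf{$inc_i\to q'$.} We have $X_q\gamma\to X_{q'}(\gamma+e_i)A\xrightarrow{a}X_{q'}(\gamma+e_i)$, which freezes to $\gamma+e_i$. Consider the path $Y_q\gamma\Rightarrow\xrightarrow{a}\Rightarrow t'\Rightarrow\gamma+e_i$. It is in $\mathrm{Ph}_q$ up to its unique tick step, and then tick-free in $\mathrm{Ph}_{q'}$ until it freezes. By (F4) there are no preparations, and no paying tick step, since $q$ is not a $dec$ state. As the path ends pure, (F3) shows that there is no swap. So the tick step is the first $\tau$-step, namely $Y_q\to Y_{q'}C_iA$, since a selection would have to be followed by a swap. By (F2) the only later $\tau$-step is the freezing of $Y_{q'}$. Since $t'$ is non-frozen and the tick has been used, $t'=Y_{q'}(\gamma+e_i)$. So $X_{q'}(\gamma+e_i)\approx Y_{q'}(\gamma+e_i)$, i.e.\ $(q',\gamma+e_i)\in\mathcal E$.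

\smallskip
\textbf{$res_i\to q'$.} Let first $\gamma_i\ge1$. We have $X_q\gamma\xrightarrow{k_i}X_q(\gamma-e_i)$, which freezes to $\gamma-e_i$. The path $Y_q\gamma\Rightarrow\xrightarrow{k_i}\Rightarrow t'\Rightarrow\gamma-e_i$ emits no tick, so it stays in $\mathrm{Ph}_q$ until it freezes. Since $i\notin J_q$, no mark $E_i$ is ever present, so $k_i$ is performed by a $C_i$ and not by a mark. By (F3) there is no swap, by (F2) the only $\tau$-step is the freezing of $Y_q$, and so $t'=Y_q(\gamma-e_i)$. Thus $(q,\gamma-e_i)\in\mathcal E$. Iterating, $(q,\gamma_0)\in\mathcal E$ for $\gamma_0=\gamma[i:=0]$.

Now $X_q\gamma_0\to X_{q'}\gamma_0A\xrightarrow{a}X_{q'}\gamma_0$, which freezes to $\gamma_0$. The path from $Y_q\gamma_0$ is in $\mathrm{Ph}_q$ up to its non-paying tick step and then tick-free in $\mathrm{Ph}_{q'}$. By (F3) it has no swap, so the tick step is $Y_q\to Y_{q'}A$, taken at once, and by (F2) $t'=Y_{q'}\gamma_0$. So $(q',\gamma[i:=0])\in\mathcal E$.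

\smallskip
\textbf{$choice(q_1,q_2)$.} We have $X_q\gamma\to M_q\gamma A\xrightarrow{a}M_q\gamma$, which freezes to $\gamma$. The path from $Y_q\gamma$ is in $\mathrm{Ph}_q$ up to its non-paying tick step and then tick-free in $\mathrm{Ph}'_q$, where there are no preparations because $q$ is a $choice$ state. By (F3) there is no swap. So the tick step is $Y_q\to N_{q,h}A$ for some $h$, and by (F2) $t'=N_{q,h}\gamma$. Hence $M_q\gamma\approx N_{q,h}\gamma$.

Next, $M_q\gamma\to X_{q_h}\gamma B_h\xrightarrow{b_h}X_{q_h}\gamma$, which freezes to $\gamma$. The path from $N_{q,h}\gamma$ emits exactly one tick, $B_h$; it is in $\mathrm{Ph}'_q$ up to this non-paying tick step and then tick-free in some $\mathrm{Ph}_{q''}$. By (F3) there is no swap. So the tick step is one of $N_{q,h}$; as the other one emits $B_{3-h}$, it is $N_{q,h}\to Y_{q_h}B_h$. By (F2) $t'=Y_{q_h}\gamma$. So $(q_h,\gamma)\in\mathcal E$.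

\smallskip
\textbf{$dec_i\to q'$, first stage.} We have $X_q\gamma\to M_q\gamma A\xrightarrow{a}M_q\gamma$, which freezes to $\gamma$. The path $Y_q\gamma\Rightarrow\xrightarrow{a}\Rightarrow t'\Rightarrow\gamma$ has exactly one tick step, after which it is in $\mathrm{Ph}'_q$ and tick-free until it freezes. Here marks may be consumed by preparations, so (F3) does not apply directly.

\emph{No swap occurs after the tick step.} Otherwise consider the last swap. After it a mark is present. A later consumption of this mark would be by a preparation, after which another swap must follow by (F2), or by a paying step of $L_q$, which emits a second tick. Both are impossible, and the visible $a$ is performed by a tick. So the mark survives in $\gamma$, a contradiction.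

Hence by (F1) and (F2) the control after the tick step is $M_q$ or $N_q$, and the only later $\tau$-step is its freezing step. Suppose it is $M_q$. Then the tick step was $X_q\to M_qA$, and $X_q$ was reached from $Y_q$ within $\mathrm{Ph}_q$ through at least one swap. Tick-free steps in $\mathrm{Ph}_q$ do not decrease the number of marks, and the tick step was non-paying; so a mark is present after it and survives in $\gamma$, a contradiction. So the control is $N_q$. Let $\gamma''$ be the multiset of the other tokens at that moment, without the tick. Freezing $N_q$ leaves a $C_i$, so $\gamma''+e_i=\gamma$ as multisets. Thus $\gamma_i\ge1$, $\gamma''=\gamma-e_i$ is pure, and, $t'$ being non-frozen, $t'=N_q\gamma''$. So $M_q\gamma\approx N_q\gamma''$.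

(Before the tick step, swaps may have occurred whose mark was then consumed by $K_q$. This does no harm: the tokens are determined by the final multiset.)

\smallskip
\textbf{$dec_i\to q'$, second stage.} We have $N_q\gamma''\to Y_{q'}\gamma''A\xrightarrow{a}Y_{q'}\gamma''$, which freezes to $\gamma''$. The path $M_q\gamma\Rightarrow\xrightarrow{a}\Rightarrow t'\Rightarrow\gamma''$ has exactly one tick step, before which it is in $\mathrm{Ph}'_q$ and after which it is tick-free in $\mathrm{Ph}_{q'}$ until it freezes. By (F3), applied to the part after the tick step, no swap occurs there and no mark is present right after the tick step. The tick step is either $N_q\to Y_{q'}A$ or the paying step of $L_q$.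

In the first case $N_q$ was reached from $M_q$ through swaps. Between the last of these and the tick step there is no selection, since a selection would lead to a further swap or to the tick step of $L_q$. So the last swap leads to $N_q$ and leaves a mark, and the next $\tau$-step is $N_q\to Y_{q'}A$, which consumes nothing. A mark is then present right after the tick step, a contradiction.

So the tick step is that of $L_q$, and the control becomes $X_{q'}$. By (F2) the only later $\tau$-step is the freezing of $X_{q'}$, which leaves exactly $\gamma''$. As $t'$ is non-frozen and the tick has been used, $t'=X_{q'}\gamma''$, so $X_{q'}\gamma''\approx Y_{q'}\gamma''$, i.e.\ $(q',\gamma-e_i)\in\mathcal E$.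
\end{proof}

\subsection{The initial part}

\begin{proof}[Proof of Proposition~\ref{prop:complete}]
Let $X_0\approx Y_0$.

\emph{Step 1: $M_0\approx N_0C_1^n$ for some $n$.} Since $X_0\to M_0A\xrightarrow{a}M_0$, we have $Y_0\Rightarrow\xrightarrow{a}\Rightarrow t\approx M_0$ for some $t$. Since $M_0\to\Theta B_3\xrightarrow{b_3}\Theta$, we have $t\Rightarrow\xrightarrow{b_3}\Rightarrow u\approx\Theta$ for some $u$. The only visible action that $\Theta$ can weakly perform is $k_1$, so $u$ contains no ticks and no marks. Hence on the whole path
\[
Y_0\Rightarrow\xrightarrow{a}\Rightarrow t\Rightarrow\xrightarrow{b_3}\Rightarrow u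
\]
exactly the ticks $A$ and $B_3$ are emitted, once each.

The tick $B_3$ is emitted only in a step to $\Theta$, after which the control remains $\Theta$. Such a step can be made only by $M_0$ and $N_0$, and $M_0$ is not reachable from $Y_0$; so it is $N_0\to\Theta B_3$. Steps of $N_0$ that emit $B_1$ do not occur. So before $\Theta$ the controls are among $Y_0,G,N_0,H$. Suppose $H$ occurs, and consider its last exit $H\to N_0E_1$. The next $\tau$-step is $N_0\to\Theta B_3$. Neither this step nor the steps of $\Theta$ consume tokens, and the visible moves on the path are only $a$ and $b_3$. So $u$ contains a mark, a contradiction. Hence the path is $Y_0\to G\Rightarrow GC_1^n\to N_0C_1^nA$ for some $n$, followed by $N_0\to\Theta B_3$ and steps of $\Theta$, with the visible $a$ at some point after the emission of $A$. So the control of $t$ is $N_0$ or $\Theta$. In the latter case $t$ has no $B_1$ and cannot weakly perform $b_1$, whereas $M_0$ can. So $t=N_0C_1^n$.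

\emph{Step 2: $X_{q_0}C_1^n\approx Y_{q_0}C_1^n$.} We have $N_0C_1^n\to Y_{q_0}C_1^nB_1A\xrightarrow{b_1}\xrightarrow{a}Y_{q_0}C_1^n$, which freezes to $C_1^n$. So, using Lemma~\ref{lem:exact}, there is a path
\[
M_0\Rightarrow\xrightarrow{b_1}\Rightarrow\xrightarrow{a}\Rightarrow t'\Rightarrow C_1^n,\qquad t'\approx Y_{q_0}C_1^n,\quad t'\text{ non-frozen}.
\]
Exactly the ticks $B_1$ and $A$ are emitted on it, once each and before $t'$, and its visible moves are performed by these ticks. As no $B_3$ is emitted, $\Theta$ is not entered. The path ends frozen, and none of $M_0,N_0,H,D$ can freeze, so it enters a phase. It does so either by $N_0\to Y_{q_0}B_1A$ or by $D\to X_{q_0}A$, and $D$ is entered only by a step to $DB_1$ from $M_0$ or $N_0$. So the only $B_1$ is emitted either by $N_0\to Y_{q_0}B_1A$ or by a step to $DB_1$.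

Suppose it is emitted by $N_0\to Y_{q_0}B_1A$. Then $N_0$ was reached from $M_0$ via $H$. The last exit $H\to N_0E_1$ leaves a mark, the next $\tau$-step is $N_0\to Y_{q_0}B_1A$, which consumes nothing, and the rest of the path is tick-free in $\mathrm{Ph}_{q_0}$ until it freezes, where by (F3) the number of marks does not decrease. So a mark would be present in $C_1^n$, a contradiction.

Hence $B_1$ is emitted by a step to $DB_1$, and the phase is entered by $D\to X_{q_0}A$, which emits $A$. The rest of the path is tick-free in $\mathrm{Ph}_{q_0}$ until it freezes, and it ends pure. By (F3) it contains no swap, and by (F2) its only $\tau$-step is the freezing of $X_{q_0}$. As $t'$ is non-frozen and comes after the emission and use of both ticks, $t'=X_{q_0}C_1^n$.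

So $(q_0,ne_1)\in\mathcal E$, and by Lemma~\ref{lem:step} $(q_0,ne_1)\in W$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given $\mathcal M$, compute the reset program of Lemma~\ref{lem:reset} and from it the system of Section~\ref{sec:system}, with $m=4$. If $\mathcal M$ halts, then $(q_0,ne_1)\in W$ for some $n$, and Proposition~\ref{prop:sound} gives the three equivalences. If $\mathcal M$ does not halt, then no $(q_0,ne_1)$ is in $W$, and $X_0\not\approx Y_0$ by Proposition~\ref{prop:complete}.
\end{proof}

Thus weak local cause equivalence, weak global cause equivalence and weak ST-equivalence are all undecidable for arbitrary processes of the class, and the h-convergence hypothesis in (c) cannot be dropped for any of them.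

\begin{thebibliography}{1}
\bibitem{source} \emph{On the Decidability of Non-Interleaving Process Equivalences}, \url{https://www.sussex.ac.uk/informatics/cogslib/reports/compsci/cs091994.pdf}.
\end{thebibliography}

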